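# The Cartesian square of the Chacon transformation is not loosely Bernoulli

## 1. Displacements of blocks in four Chacon sequences

The Chacon words are
$$B_0=0,\qquad B_{n+1}=B_nB_n1B_n ,$$
so $B_1=0010$ and $B_2=0010\,0010\,1\,0010$. The Chacon transformation $T$ is the shift on the orbit closure of the sequence built from these words, with its unique invariant probability measure $\mu$. We use its cutting-and-stacking form. The column $C_0$ has height $h_0=1$. To get $C_{n+1}$, cut $C_n$ into three subcolumns of equal width, put one spacer on top of the middle one, and stack. Hence $h_{n+1}=3h_n+1$, so $2h_{n+1}+1=3(2h_n+1)$ and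
$$2h_n+1=3^{n+1}.$$
If $C_0$ has width $w$, then $C_n$ has measure $w3^{-n}h_n=\frac w2(3-3^{-n})$. This tends to $1$, so $w=\frac23$ and $\mu(C_n)=1-3^{-n-1}$. A point $x$ has the name $(x_t)_{t\in\mathbb Z}$ with $x_t=0$ if $T^tx\in C_0$ and $x_t=1$ otherwise.

An *$n$-block* of $x$ is a time interval $[A,A+h_n)$ during which the orbit climbs once through $C_n$; along it the name reads $B_n$. An $(n+1)$-block consists of three $n$-blocks, of *digit* $e_n=0,1,2$ in this order, with one spacer between those of digit $1$ and $2$. A time in an $n$-block lies in $j$-blocks for all $j\ge n$, so it has digits $e_j$ for all $j\ge n$. We discard a null set, so that every time of every orbit considered lies in $C_n$ for all large $n$ and its digits are not eventually all $2$ or all $0$.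

**Definition (displacements).** For a point $w$ and a time $\tau$ in an $m$-block of $w$, let $A_m^w(\tau)$ be the start of that block. For two pairs $(x,y)$, $(x',y')$ put
$$D_m(t)=A_m^y(t)-A_m^x(t),\qquad D_m'(s)=A_m^{y'}(s)-A_m^{x'}(s),\qquad z_m(t,s)=\frac{2\,(D_m(t)-D'_m(s))}{3^{m+1}}\in\mathbb R/\mathbb Z ,$$
whenever the times lie in $m$-blocks of the points concerned. We write $\|\cdot\|$ for the distance to $0$ in $\mathbb R/\mathbb Z$.

The normalization is natural: consecutive $m$-blocks start $h_m$ or $h_m+1$ apart, and $h_m+\frac12=3^{m+1}/2$.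

Here is a small example. Let time $0$ be the start of a $2$-block of $x$, and let time $0$ have offset $5$ in a $2$-block of $y$. In $B_2$ the three copies of $B_1$ occupy positions $0$–$3$, $4$–$7$, $9$–$12$. So at time $0$ the $1$-block of $y$ has digit $1$ and starts at time $-1$, and inside it time $0$ has offset $1$, so $e_0=1$. Thus $D_2(0)=-5$, $D_1(0)=-1$, $D_0(0)=0$. At time $4$ both sequences have passed to their next $1$-block, starting at time $4$ in both, since $y$ met a spacer and $x$ did not. So $D_1(4)=0$: displacements are not constant in time.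

What is $z_m$ for? Suppose someone matches the joint name of $(x,y)$ with that of $(x',y')$ and loses few symbols. At a fixed low level almost every matched pair of times must then have $D_m=D'_m$, hence $z_m=0$, because long common words determine the block structure (Section 4). For independent points, $z_m$ at high levels is spread over the circle. Passing down the levels, the integer $2(D_m-D_m')$ performs, modulo $3^{m+1}$, a walk with bounded steps. We shall show that disagreement (that is, $z_m$ away from $0$) on a positive density of high levels forces disagreement on at least the same density of lower levels, whatever the matching does. It therefore reaches the fixed low level, and good matchings cannot exist for most quadruples.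

## 2. Edit distance, loose Bernoullicity, and the theorem

**Definition (edit distance).** For two words $a,b$ of length $n$, $\bar f_n(a,b)=1-k/n$, where $k$ is the maximal length of a common, not necessarily consecutive, subsequence.

For instance $\bar f_4(0010,0100)=\frac14$: the word $000$ (or $010$) is common, and the words differ.

**Definition (loosely Bernoulli).** An automorphism $S$ of zero entropy is *loosely Bernoulli* (L.B.) if for every finite partition $P$, every $\varepsilon>0$ and all sufficiently large $n$ there is a family $\mathcal G$ of atoms of $\bigvee_{i=0}^{n-1}S^{-i}P$ of total measure $>1-\varepsilon$ with $\bar f_n(a,b)<\varepsilon$ for all $a,b\in\mathcal G$.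

We recall that a zero-entropy ergodic aperiodic automorphism of a non-atomic Lebesgue space is L.B. if and only if it is Kakutani equivalent to an irrational rotation. We also recall that rank-one transformations have zero entropy and that entropy adds over products, so $T\times T$ and all powers $T^{\times d}$ have zero entropy. Finally $T$ is weakly mixing, so $T\times T$ is ergodic.

Try $T$ itself with the partition by $x_0$. Any $h_n+1$ consecutive integers contain the start of an $n$-block. So $[0,N-h_n]$ contains more than $N/(h_n+1)-2$ starts of $n$-blocks, and the blocks starting there are complete in $[0,N)$. Every name of length $N$ thus contains at least $q$ copies of $B_n$, where $q>N/(h_n+1)-2$. Deleting everything else, any two names have a common subsequence of length $qh_n$, so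
$$\bar f_N\le 1-\frac{qh_n}{N}\le\frac1{h_n+1}+\frac{2h_n}N .$$
This is small when $n$ is large and $N\gg h_n$. For one sequence every two names match.

For $T\times T$ we take the partition $P$ of $X\times X$ into four sets given by $(x_0,y_0)$. While $x$ runs through an $n$-block, the joint name depends on where the blocks of $y$ lie, that is, on $D_n$. The deletion trick would need equal displacements, and displacements change from block to block. The question, posed in "On metric properties of substitutions", is whether $T\times T$ is L.B. nevertheless. (Lemańczyk–Mentzen: $T\times T$ is not of local rank one, that is, there are no $b>0$ and towers of heights tending to infinity, of measure at least $b$, whose levels approximate every measurable set inside the tower. We shall not use this.)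

**Theorem.** For every $\eta\in(0,1)$ there are $\varepsilon>0$ and $N_0$ such that for all $N\ge N_0$
$$\mu^{\otimes4}\{(x,y,x',y'):\ \bar f_N\big((x,y),(x',y')\big)<\varepsilon\}\le\eta ,$$
where $\bar f_N$ is the distance between $P$-names at times $0,\dots,N-1$.

**Corollaries.**

1. $T\times T$ is not L.B.; hence it is not Kakutani equivalent to an irrational rotation.
2. For $N\ge N_0$ every measurable set of $\bar f_N$-diameter $<\varepsilon$ has measure $\le\sqrt\eta$.
3. No zero-entropy automorphism having $T\times T$ as a factor is L.B. In particular $T^{\times d}$ is not L.B. for every $d\ge2$.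

**Proof of the corollaries.** Apply the Theorem with $\eta=\frac14$ and let $\varepsilon_1<\min(\varepsilon,\frac14)$. If $\mathcal G$ had total measure $>1-\varepsilon_1$ and $\bar f_N<\varepsilon_1$ on $\mathcal G\times\mathcal G$, the probability in the Theorem would be at least $(1-\varepsilon_1)^2>\frac9{16}>\frac14$. This is impossible for $N\ge N_0$. That proves 1. For 2: if $E$ has diameter $<\varepsilon$, then $E\times E$ lies in the event of the Theorem, so $(\mu\otimes\mu)(E)^2\le\eta$. For 3: lift $P$ to the extension. Names and their distribution are unchanged, so the argument for 1 applies. The projection of $T^{\times d}$ to two coordinates is a factor map onto $T\times T$. $\square$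

## 3. Odometer arithmetic of block starts

Passing from an $n$-block to the next, the digit string $(e_n,e_{n+1},\dots)$ changes by the odometer $+1$. Let $\sigma$ be the number of spacers in between. If the first digit $\ne2$ (at levels $\ge n$) is $0$, then $\sigma=0$; if it is $1$, then $\sigma=1$. Indeed $B_{j}$ ends with $B_n$ with nothing after it, so the only possible spacer is the one after a block of digit $1$ at the level of the first non-$2$ digit.

Since $A_j-A_{j+1}=e_jh_j+1_{e_j=2}$ and $2h_j=3^{j+1}-1$, the number $2(A_j-A_{j+1})$ equals $0$, $3^{j+1}-1$, $2\cdot3^{j+1}$ for $e_j=0,1,2$. That is, it equals $e_j3^{j+1}-1_{e_j=1}$. Summing,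
$$2A_m-2A_n=\sum_{j=m}^{n-1}e_j3^{j+1}-\nu_{[m,n)},\qquad \nu_{[m,n)}=\#\{j\in[m,n):e_j=1\}. \tag{1}$$
In the example of Section 1, for $y$ at time $0$: $2A_1-2A_2=-2+10=8=1\cdot9-1$.

Call passing from a $j$-block to the next a *$j$-transition*. There $2A_j$ increases by $2h_j+2\sigma=3^{j+1}\pm1$, with sign $-$ if $\sigma=0$ and $+$ if $\sigma=1$.

Fix a top level $n$ and a reference time $\tau_0$ in an $n$-block. Let $a_n(\tau)$ be the sum of these $\pm1$ over the $n$-transitions from $\tau_0$ to $\tau$ (sign reversed if $\tau<\tau_0$), and for $j\le n$ put $b_j(\tau)=a_n(\tau)-\nu_{[j,n)}(\tau)$. Then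
$$2A_j(\tau)\equiv2A_n(\tau_0)+b_j(\tau)\pmod{3^{j+1}},\qquad b_j\text{ changes at each }j\text{-transition by exactly the }\pm1\text{ in }3^{j+1}\pm1. \tag{2}$$

**Proof of (2).** By (1), $2A_j(\tau)\equiv 2A_n(\tau)-\nu_{[j,n)}(\tau)$ modulo $3^{j+1}$, and $2A_n(\tau)\equiv2A_n(\tau_0)+a_n(\tau)$ modulo $3^{n+1}$; the congruence follows. For the second part consider a $j$-transition. If the digits in $[j,n)$ are not all $2$, the $n$-block does not change, so $a_n$ is unchanged. The leading $2$'s become $0$, which does not alter $\nu$. The first non-$2$ digit goes $0\to1$ (then $\sigma=0$, $\nu$ grows by $1$, $b_j$ changes by $-1$) or $1\to2$ (then $\sigma=1$, $\nu$ drops by $1$, $b_j$ changes by $+1$). If the digits in $[j,n)$ are all $2$, they become $0$, so $\nu$ stays $0$, and $a_n$ changes by the sign belonging to $\sigma$. $\square$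

We shall use the following counting facts.

- Two times in $j$-blocks at distance $\le d$ are separated by at most $d/h_j+1$ $j$-transitions, because $k$ transitions leave $k-1$ complete $j$-blocks in between.
- In an interval of length $N$ at most $N/h_L+1$ times are not in $L$-blocks, because two such times are separated by an $L$-block.
- An $n$-block contains exactly $3^{n-L}h_L\ge(1-3^{-L-1})h_n$ times in $L$-blocks, hence at most $3^{-L-1}h_n$ others. On the $L$-block times, with counting measure, $e_L,\dots,e_{n-1}$ are independent and uniform on $\{0,1,2\}$.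
- Under $\mu$, time $0$ is not in an $L$-block with probability $3^{-L-1}$. Given that it is in one, $e_L,e_{L+1},\dots$ are i.i.d. uniform.

Intervals are integer intervals, and $|I|$ is the number of integers in $I$. For an interval $I$ of times of a point $w$, $I^L$ denotes its times lying in $L$-blocks of $w$.

## 4. Recognizability of blocks from the name

This is the only place where the symbols themselves matter: a long common word forces equal positions in blocks. Let
$$R_n=4\sum_{i<n}(h_i+1)=2h_n-2+2n\le6h_n .$$

**Lemma 0.** If $x_{\tau+r}=x'_{\tau'+r}$ for $|r|\le R_n$, then $\tau$ is in an $n$-block of $x$ if and only if $\tau'$ is in an $n$-block of $x'$, and then the offsets are equal.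

**Proof.** Induct on $n$. For $n=0$ the symbol $0$ marks a $0$-block. For the step $n\to n+1$, the hypothesis with $R_{n+1}=R_n+4(h_n+1)$ and induction show that, for $|r|\le4(h_n+1)$, the times $\tau+r$ and $\tau'+r$ agree in being or not being in an $n$-block, and in offset. Let $b$ be the last $n$-block of $x$ starting at or before $\tau$, say at $\tau-r_0$; then $r_0\le h_n$. The starts of $b$ and of the next three $n$-blocks are visible (offset $0$ within the range), hence so are the three gaps $g_1,g_2,g_3$ following $b$. If $b$ has digit $0,1,2$, these are $(0,1,*)$, $(1,*,0)$, $(*,0,1)$ respectively. The first and second patterns differ in $g_1$, the first and third in $g_2$, the second and third in $g_3$. So the digit $e$ of $b$ is determined, and it is the same for $x$ at $\tau$ and $x'$ at $\tau'$. If $\tau\notin b$, then $\tau$ is the spacer following $b$, which lies inside an $(n+1)$-block exactly when $e=1$. So $\tau$ is in an $(n+1)$-block if and only if $\tau\in b$ or $e=1$, and its offset is then $r_0+eh_n+1_{e=2}$. All these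 data agree for $x'$ at $\tau'$. $\square$

## 5. Rigid matchings, adaptive matchings, and the size of a dispersion estimate

Let $m<n$. By (1), at a matched pair of times
$$2(D_m-D_m')\equiv 2(D_n-D_n')-\nu^y+\nu^x+\nu^{y'}-\nu^{x'}\pmod{3^{m+1}},$$
where $\nu^w=\nu_{[m,n)}$ for the point $w$. The right side is a walk with one step per level. If the four digit strings were independent, $H=n-m$ levels would spread it over a range of order $\sqrt H$. Agreement at level $m$ means that it is $\equiv0$ modulo $3^{m+1}$. So $H\approx9^{m+1}$ levels would suffice to make disagreement at level $m$ likely.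

The digit strings are not independent: the matching ties the two pairs together. Suppose first that $s-t$ is constant. On an $(i+k)$-block of $x$ let $E$ be the index (in $[0,3^k)$) of the $i$-block of $x$ containing $t$. Apart from boundary effects, the indices of the $i$-blocks of $y,x',y'$ are then $E+\kappa$, $E+a$, $E+a+\kappa'$ modulo $3^k$, with constants depending on the offset of $t$ in its $i$-block. With $\nu(U)$ the number of base-$3$ digits of $U$ equal to $1$, the change of the walk over these $k$ levels is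
$$\Phi(E)=\nu(E)-\nu(E+\kappa)-\nu(E+a)+\nu(E+a+\kappa'),\qquad E\text{ uniform}.$$
If $\kappa=\kappa'$ and $a=0$, then $\Phi=0$: once the displacements agree, the walk need not move. If for example $k=1$, $\kappa=a=0$, $\kappa'=1$, then $\Phi(E)=\nu(E+1)-\nu(E)$ takes the values $1,-1,0$, and $\mathbb E\Phi^2=\frac23$. So only levels with disagreement contribute variance. If they have density $c$, the variance available in $H$ levels is of order $cH$.

Two things go wrong with the obvious plan "martingale in the level, then moments".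

First, a matching that loses a fraction $\lambda$ of the times of a window $W$ may change $s-t$ by as much as $\lambda|W|$ inside $W$ (leave a run of $s$'s unmatched). For low levels $i$ this is many $i$-blocks, and the changes may depend on everything. Along the matching the four digit strings are thus not jointly centered given the higher levels, and the martingale property fails.

Second, suppose the walk $Z$ satisfies $\mathbb EZ^2\ge vcH$ and $\mathbb EZ^4\le CH^2$. Hölder's inequality $\mathbb EZ^2\le(\mathbb E|Z|)^{2/3}(\mathbb EZ^4)^{1/3}$ gives only $\mathbb E|Z|\ge v^{3/2}C^{-1/2}c^{3/2}\sqrt H$. A proportion of order $c^{3/2}$ of disagreement is less than $c$, so this estimate would allow disagreement to fade as we go down.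

Both difficulties are overcome by applying a smoothed absolute value $f$ to the walk and telescoping $f$ over groups of $k$ levels, a Tanaka-type estimate. In the first-order terms $f'(\text{upper level})\cdot(\text{increment})$, the increment is a sum of four digit sums, one for each sequence. Each is centered *on its own time axis* given its own upper block, and the weight $f'$ changes slowly because upper blocks have few transitions; no joint independence is needed. The second-order terms are nonnegative, so we need a lower bound only on those blocks of bounded depth $k$ where the matching loses very little and is nearly rigid. The outcome is a spread of order $\sqrt{cH}$. With $H=\gamma9^{m+1}$ the proportion of disagreement at level $m$ becomes of order $\sqrt{c\gamma}$. The walk wraps around modulo $3^{m+1}$, which costs a term of order $\gamma^2$. So we take $\gamma$ a small multiple of $c^{1/3}$ and obtain a proportion $p$ of order $c^{2/3}$. The passage from a small disagreement to a visible one costs a factor $\log(1/c)$, and $c^{2/3}/\log(1/c)\gg c$: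 disagreement reproduces itself.

## 6. The variance of a four-term difference of digit counts

For $U\in\mathbb Z/3^k$ let $\nu(U)$ be the number of its $k$ base-$3$ digits equal to $1$, and for $\kappa,\kappa',a\in\mathbb Z/3^k$ let
$$\Phi(U)=\nu(U)-\nu(U+\kappa)-\nu(U+a)+\nu(U+a+\kappa').$$

**Lemma 1.** There is an absolute $v_0\in(0,1]$ such that for uniform $U$ and all $k,\kappa,\kappa',a$:
$$\mathbb E\Phi^2\ge\tfrac{v_0}2\,\#\{l\in[2,k]:\|(\kappa-\kappa')/3^l\|\ge0.1\}.$$

**Step 1: reduction to single digits.** The aim is a lower bound for $\mathbb E\Phi^2$ that is explicit in one digit at a time. Clearly $\mathbb E\Phi=0$. Put $m_d(c)=\mathbb E[\Phi\mid U_d=c]$. The digits $U_d$ are independent, so the centered variables $m_d(U_d)$ are the orthogonal projections of $\Phi$ to mutually orthogonal subspaces, and $\mathbb E\Phi^2\ge\sum_d\mathbb E\,m_d(U_d)^2$.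

For $y\in\mathbb Z/3^k$ and $l\ne d$ we have $\mathbb P((U+y)_l=1\mid U_d)=\frac13$. If $l>d$, then $U_l$ is uniform and independent of $U_d$ and of the carry into position $l$. If $l<d$, then $(U+y)_l$ depends only on $U_0,\dots,U_l$ and is uniform. These terms cancel in $m_d$. For $l=d$ let
$$\bar y=(y\bmod3^{d+1})/3^d\in\mathbb R/3\mathbb Z,\qquad\Lambda(z)=\max(0,1-\mathrm{dist}(z,3\mathbb Z)).$$
The carry into position $d$ has probability $(y\bmod3^d)/3^d$, the fractional part $\phi$ of $\bar y$. So given $U_d=c$, the digit $(U+y)_d$ is $c+y_d$ with probability $1-\phi$ and $c+y_d+1$ with probability $\phi$, modulo $3$. It equals $1$ with probability $1-\phi$, $\phi$, $0$ when $c+y_d-1\equiv0,-1,1$ modulo $3$, which is $\Lambda(c+\bar y-1)$ in all three cases.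

Put $v(y)=(\Lambda(c+y-1))_{c=0,1,2}$ for $y\in\mathbb R/3\mathbb Z$, and $u=\bar\kappa$, $u'=\bar\kappa'$, $s=\bar a$. Then $\mathbb E m_d^2=V(u,u',s)$, where
$$V(u,u',s)=\tfrac13|v(0)-v(u)-v(s)+v(s+u')|^2 .$$
At digit $d-1$ the parameters are $3u,3u',3s$.

**Step 2: geometry of $v$.** This turns $V=0$ into a question about a triangle. The points $A=v(0)$, $B=v(1)$, $C=v(2)$ are the three unit vectors, and $v$ is linear between consecutive integers. So $v$ is a homeomorphism of $\mathbb R/3\mathbb Z$ onto the boundary of the triangle $ABC$. In barycentric coordinates with respect to $A,B,C$ it is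
$$v(u)=(1-u,u,0)\ \text{on }[0,1],\quad(0,2-u,u-1)\ \text{on }[1,2],\quad(u-2,0,3-u)\ \text{on }[2,3].$$

One digit alone is not enough. For $u=\frac13$, $s=\frac73$, $u'=-\frac23$ (that is, $d=1$, $\kappa=1$, $a=7$, $\kappa'\equiv-2$ modulo $9$) we get $v(0)-v(\frac13)-v(\frac73)+v(\frac53)=(1,0,0)-(\frac23,\frac13,0)-(\frac13,0,\frac23)+(0,\frac13,\frac23)=0$, although $u\ne u'$. At digit $0$ the parameters become $1,1,1$ modulo $3$, and $A-2B+C\ne0$. So we use two adjacent digits.

**Step 3: $V^*(u,u',s):=V(u,u',s)+V(3u,3u',3s)$ is positive whenever $u\ne u'$.** This is the heart of the lemma. Suppose $V(u,u',s)=0$, that is, $v(u)-A=R-S$ with $S=v(s)$, $R=v(s+u')$. Subscripts denote barycentric coordinates.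

If $u=0$, then $R=S$, so $u'=0=u$.

If $u\in[1,2]$, the $A$-coordinate of $v(u)-A$ is $-1$. So $S_A=1$, hence $S=A$, $s=0$, $R=v(u)$ and $u'=u$.

If $u\in(0,1)$, then $R-S=(-u,u,0)$. Suppose first $S_C=0$. Then $R_C=0$, both points lie on the edge $AB$, and the $B$-coordinate grows by $u$ from $S$ to $R$, so $u'=u$. Suppose now $S_C>0$. Since $R_A\ge0$ we have $S_A\ge u>0$; as $S$ is on the boundary, $S_B=0$. Then $R_B=u>0$ and $R_C=S_C>0$ force $R_A=0$, so $S_A=u$. Hence $S=(u,0,1-u)=v(2+u)$ and $R=(0,u,1-u)=v(2-u)$, that is, $s=2+u$ and $u'=-2u$. Put $\bar u=3u\in(0,3)$. Then $3s\equiv\bar u$ and $3u'\equiv-2\bar u$ modulo $3$, and $V(3u,3u',3s)=0$ would mean $2v(\bar u)-A=v(-\bar u)$. If $\bar u\in(0,1)$, the left side has $B$-coordinate $2\bar u>0$, while $v(-\bar u)=v(3-\bar u)$ lies on the edge $CA$ and has $B$-coordinate $0$. If $\bar u\in[1,2]$, the left side has $A$-coordinate $-1$. If $\bar u\in(2,3)$, the left side has $B$-coordinate $0$, while $v(3-\bar u)$ has $B$-coordinate $3-\bar u>0$. All three are contradictions, so here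 $V^*>0$.

If $u\in(2,3)$, use the reflection exchanging $B$ and $C$. It fixes $A$, is an isometry, and maps $v(\cdot)$ to $v(-\,\cdot)$ by the formulas of Step 2. So $V(u,u',s)=V(-u,-u',-s)$, likewise for the tripled parameters, and the previous case applies.

**Step 4: compactness and summation.** $V^*$ is continuous and positive on the compact set $\mathrm{dist}(u-u',3\mathbb Z)\ge0.3$, $s\in\mathbb R/3\mathbb Z$. So $V^*\ge v_0$ there for some $v_0\in(0,1]$. If $l\in[2,k]$ and $\|(\kappa-\kappa')/3^l\|\ge0.1$, take $d=l-1\ge1$. Then $\mathrm{dist}(u-u',3\mathbb Z)=3\|(\kappa-\kappa')/3^l\|\ge0.3$, so $\mathbb Em_d^2+\mathbb Em_{d-1}^2\ge v_0$. Summing over these $l$, each $\mathbb Em_d^2$ is used at most twice. $\square$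

## 7. Constants in their order of choice

Absolute constants: $v_0$ from Lemma 1, and
$$C_M=125(12^4+48),\qquad C_\rho=32(81C_M+7^4),$$
$$c_0=\tfrac{3v_0}{8192},\quad c_1=\min(c_0,\tfrac1{10}),\quad c_2=\tfrac{c_1}2,\quad K=\max(14,704/c_1).$$
For $c\in(0,1)$ let $\gamma=c_3c^{1/3}$ with an absolute $c_3\in(0,1)$ so small that for all $c\in(0,1)$
$$128C_M\gamma^2\le\tfrac14c_2\sqrt{c\gamma/2},\qquad 8^4C_M\gamma^2\le\tfrac14 .$$
This is possible: the sides of the first inequality are $128C_Mc_3^2c^{2/3}$ and $\frac14c_2\sqrt{c_3/2}\;c^{2/3}$. Put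
$$p=c_2\sqrt{c\gamma/2}=c_2\sqrt{c_3/2}\;c^{2/3}\le\tfrac12,\qquad\delta=\tfrac p4,\qquad G=\lceil\log_2(1/\delta)\rceil .$$
Let $g\ge4$ be minimal such that, with $\zeta=3^{g-4}$,
$$q_0:=10^6\sqrt{C_M}\,9^{-g}\le\tfrac p{16},\qquad\sqrt{C_\rho}/\zeta^2\le\tfrac p{16},\qquad C_\rho/\zeta^4\le1 .$$
Put $G'=G+g+1$. Then $G'=O(1+\log\frac1c)$, while $p$ is a constant times $c^{2/3}$. So we can fix $c$ once and for all so small that
$$40\,c\,G'\le p,\qquad16\,c\,G'\le1 .$$
Put $k=\lceil K/c\rceil$ and
$$\lambda_1=\min\Big(\frac{v_0}{64k^2},\frac{3^{-k}}{100}\Big),\qquad\lambda_0=\min\Big(\frac{\lambda_1}{16},\frac p8,\frac14,c\Big(\frac{c_1}{256}\Big)^2\Big).$$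

Now let $\eta$ be given. Let $L$ be large, $L_1=L+G$, and for $m\ge L$
$$H_m=k\lfloor\gamma9^{m+1}/k\rfloor,\qquad n_m=m+H_m .$$
"$L$ large" means the following.

- (L1) For all $m\ge L$: $\frac12\gamma9^{m+1}\le H_m\le\gamma9^{m+1}$, $n_m<n_{m+1}$, $H_m\ge10G'$, $m+2G'\le n_m/20$, $\sqrt{cH_m}\ge\max(2k,8,512/c_1)$.
- (L2) $12k\le h_L/16$, $3^{-L}\le\frac1{40}$, $2\cdot3^{-L}\le\delta$, $(4k+8)3^{-L}\le10^{-4}$.
- (L3) $20\cdot3^{-L}/\lambda_0\le\frac1{16}$, $4\cdot3^{-L-1}\le\eta/2$, $\frac{3200G'}{p^2}\sum_{m\ge L_1}H_m^{-1}\le\frac18$.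

Note $n_m\le m+9\cdot9^m\le10\cdot9^m$. Finally take $\varepsilon>0$ with $4\varepsilon/\lambda_0\le\frac1{16}$ and $24h_{L_1}\varepsilon\le p/32$. The length $N$ will be large depending on all of this.

## 8. Matchings and the lifted difference

**The matching.** Let $\bar f_N((x,y),(x',y'))<\varepsilon$. Then there is an increasing matching of more than $(1-\varepsilon)N$ pairs $(t,s)\in[0,N)^2$ with $(x_t,y_t)=(x'_s,y'_s)$. Let $\Gamma$ be the set of those matched pairs for which $t$ lies in $L$-blocks of $x$ and of $y$, and $s$ in $L$-blocks of $x'$ and of $y'$. From now on *matched* means matched by $\Gamma$. At most $4(N/h_L+1)$ pairs were removed, so the number of unmatched $t$'s and $s$'s in $[0,N)$ together is at most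
$$2\varepsilon N+8(N/h_L+1)\le2\varepsilon'N,\qquad\varepsilon'=\varepsilon+5\cdot3^{-L},$$
for $N$ large, since $h_L\ge1.45\cdot3^L$.

For an interval $I$ of $t$-times let $\Gamma_I=\{(t,s)\in\Gamma:t\in I\}$. Let $\ell(I)$ be the number of unmatched $t\in I$ plus the number of unmatched $s$ in the hull (smallest integer interval) of the $s$'s of $\Gamma_I$, and let $\lambda_I=\ell(I)/|I|$. Since the matching is increasing, disjoint $I$'s have disjoint hulls, and every matched $s$ in the hull belongs to $\Gamma_I$. Also $|\Gamma_I|\ge(1-\lambda_I)|I|$. A sum $\sum_{\Gamma_I}$ runs over $(t,s)\in\Gamma_I$; quantities of $x,y$ are taken at $t$, those of $x',y'$ at $s$.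

For $(t,s)\in\Gamma$ and $j\ge L$, both blocks in $D_j(t)$ contain $t$. So $|D_j|,|D'_j|<h_j$ and $|2D_j|,|2D'_j|<3^{j+1}$. By (1), $2(D_{j-1}-D'_{j-1})$ and $2(D_j-D'_j)$ differ by a multiple of $3^j$ and a signed sum of four indicators, so
$$z_{j-1}=3z_j+\mathrm{err},\qquad|\mathrm{err}|\le2\cdot3^{-j}\qquad(j-1\ge L).\tag{3}$$

**The lift.** Let $W\subset[0,N)$ be an $n$-block of $x$, $n\ge L$, with $\lambda_W\le1$ and $\Gamma_W\ne\emptyset$; let $(t_0,s_0)$ be the first point of $\Gamma_W$. Let $q_*=q_*^W$ be the integer $2(D_n(t_0)-D'_n(s_0))$. With $b_j^w$ as in Section 3 (top level $n$, reference time $t_0$ or $s_0$) put for $L\le j\le n$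
$$\hat q_j(t,s)=\hat q_j^{\,W}(t,s)=q_*+b_j^y(t)-b_j^x(t)-b_j^{y'}(s)+b_j^{x'}(s),\qquad z_j(W):=q_*/3^{j+1}\in\mathbb R/\mathbb Z .$$
By (2), $\hat q_j\equiv2(D_j-D_j')\pmod{3^{j+1}}$. So $z_j=\hat q_j/3^{j+1}$ on $\Gamma_W$, and $\hat q_j$ changes by $\pm1$ at each $j$-transition of one of the four sequences. In a difference $\hat q_i-\hat q_j$ only the counts $\nu$ enter, with signs $-,+,+,-$ for $y,x,y',x'$. The signs add up to $0$, so each count may be replaced by the centered sum $\sum\chi(e)$, where $\chi(0)=\chi(2)=-\frac13$, $\chi(1)=\frac23$.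

Let $I_w=W$ for $w=x,y$, and let $I_w$ be the $s$-hull of $\Gamma_W$ for $w=x',y'$. Then $|I_w|\le|W|+\ell(W)\le2h_n$, so $I_w$ meets at most $4$ $n$-blocks of $w$, and $|a_n^w|\le3$ on $\Gamma_W$.

**Moments.** For $H\ge1$ and $j\in[n-H,n]$, $j\ge L$,
$$\sum_{\Gamma_W}|\hat q_j-q_*|^4\le C_MH^2|W|,\qquad\sum_{\Gamma_W}|\hat q_j-q_*|^2\le\sqrt{C_M}\,H|W| .\tag{4}$$
Indeed $\hat q_j-q_*$ is a number of modulus $\le12$ (from the four $a_n^w$) plus four signed centered digit sums $S_w$ over $[j,n)$. A sum of $l$ independent uniform $\chi$'s has fourth moment at most $l\cdot\frac2{27}+3l^2\cdot\frac4{81}\le3l^2$. Each $w$-time belongs to at most one point of $\Gamma$, and $I_w$ meets at most $4$ $n$-blocks, so $\sum_{\Gamma_W}|S_w|^4\le4h_n\cdot3H^2$. With $(\sum_{i=1}^5u_i)^4\le125\sum u_i^4$ the left side is at most $125(12^4+48H^2)|W|\le C_MH^2|W|$. The second bound follows by Cauchy–Schwarz.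

**Counting transitions.** Let $w$ be one of the four points, $L\le j\le n$, and $J$ a $j$-block of $w$ meeting $I_w$. Let $M_J$ be the number of $j$-transitions of the *other three* sequences between the first and last points of $\Gamma_W$ with $w$-time in $J$ (and $M_J=0$ if there are no such points). Let $\ell_w(J)$ be the number of unmatched times on the other time axis between these two points. Then
$$M_J\le6+\frac{2\ell_w(J)}{h_j},\qquad\sum_J\ell_w(J)\le\ell(W),\tag{5}$$
and along the points of $\Gamma_W$ with $w$-time in $J$ the function $\hat q_j$ has total variation at most $M_J$. Indeed the sequence sharing the axis of $w$ has at most $2$ transitions. On the other axis there are at most $h_j+\ell_w(J)$ times between the two points, so each of the two sequences there has at most $2+\ell_w(J)/h_j$ transitions. The unmatched times counted for different $J$ are distinct and are counted in $\ell(W)$. Finally $b_j^w$ is constant on $J$, and the other three terms change by $\pm1$ per transition. For $w=x$ and $J\subset W$ we have $\ell_x(J)\le\ell(J)$.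

**Typical points and disagreeing levels.** Let $n=n_m$, $m\ge L$. Applying Chebyshev to (4) with $H=H_m\le\gamma9^{m+1}$ for each $j$,
$$\#\{(t,s)\in\Gamma_W:\exists j\in(m+g,n],\ |\hat q_j-q_*|>3^{j+1}/1000\}\le\sum_{j>m+g}10^6\sqrt{C_M}\,\gamma\,9^{m+1}9^{-j-1}|W|\le q_0|W| .\tag{6}$$
Points of $\Gamma_W$ not in this set are called *typical*. Define
$$\mathcal B(W)=\{j\in(m+g,n_m]:\ \|z_j(W)\|\ge1/9\}.$$

## 9. Dispersion of the lifted difference under any matching

**Lemma 2.** Let $m\ge L_1$, $n=n_m$, $H=H_m$, $W$ an $n$-block of $x$ in $[0,N)$ with $\lambda=\lambda_W\le\lambda_0$ and $|\mathcal B(W)|\ge cH$. Then for every $\beta\in\mathbb R$: $\ \sum_{\Gamma_W}|\hat q_m-\beta|\ge c_2\sqrt{cH}\,|W|$.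

**Step 1: Taylor expansion of a smoothed absolute value.** This sets up the telescoping sum. Let $r=\sqrt{cH}$ and $f(z)=\sqrt{r^2+(z-\beta)^2}-r$. Then $0\le f\le|z-\beta|$, $|f'|\le1$, and $f''(z)=r^2(r^2+(z-\beta)^2)^{-3/2}\in(0,\frac1r]$. If $|z-\beta|\le3r$, then $f''\ge10^{-3/2}/r\ge\frac1{32r}$. Let
$$\mathcal I=\{m,m+k,\dots,n-k\},\qquad\Delta_i=\hat q_i-\hat q_{i+k}=-Z_i^y+Z_i^x+Z_i^{y'}-Z_i^{x'},\qquad Z_i^w=\sum_{j=i}^{i+k-1}\chi(e_j^w).$$
In terms of the counts $\nu$, $|\Delta_i|\le2k$; also $|Z_i^w|\le k$. With $\xi_i$ between $\hat q_i$ and $\hat q_{i+k}$,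
$$f(\hat q_i)-f(\hat q_{i+k})=f'(\hat q_{i+k})\Delta_i+\tfrac12f''(\xi_i)\Delta_i^2 .\tag{7}$$

**Step 2: first-order terms, one sequence at a time.** We show that they are negligible although the matching is arbitrary: for every initial segment $\mathcal I'$ of $\mathcal I$ and each $w\in\{x,y,x',y'\}$
$$\Big|\sum_{i\in\mathcal I'}\sum_{\Gamma_W}f'(\hat q_{i+k})Z_i^w\Big|\le\Big[\frac{22H}{kr}+16+2\sqrt{\lambda H}+\frac{8\lambda H}r\Big]|W| .\tag{8}$$
Fix $w$ and $i$, write $h=h_{i+k}$, and let $J$ run over the $(i+k)$-blocks of $w$ meeting $I_w$, with $M_J,\ell_w(J)$ from (5) for $j=i+k$. Define $\varphi_i$ on $I_w^L$ as follows. At matched times it is $f'(\hat q_{i+k})$. At unmatched times it is the value at the preceding matched time in $J\cap I_w$; if there is none, the value at the first following one; if $J\cap I_w$ contains no matched time, it is $0$. As $f'$ is $\frac1r$-Lipschitz, the total variation of $\varphi_i$ on $J\cap I_w$ is at most $M_J/r$. The $w$-times of $\Gamma_W$ are exactly the matched times in $I_w$. So the inner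 sum in (8) is the sum of $\varphi_iZ_i^w$ over all of $I_w^L$ minus the sum over the unmatched times of $I_w^L$. We bound the two in Steps 2a and 2b.

**Step 2a: the sum over all of $I_w^L$.** Here the centering of $Z_i^w$ on $J$ is used. $Z_i^w$ sums to $0$ over $J^L$. Its sums over initial segments of $J^L$ are at most $\sum_{j=i}^{i+k-1}h_j/3\le h$ in modulus: for each $j$, complete $(j+1)$-blocks contribute $0$, and in the one incomplete $(j+1)$-block the sum of $\chi(e_j)$ first falls to at least $-h_j/3$, then rises to at most $h_j/3$, then falls back. Recall Abel summation: if the partial sums of $(Z)$ are $P_1,\dots,P_l$, then $\sum\varphi Z=\varphi_lP_l+\sum_{a<l}(\varphi_a-\varphi_{a+1})P_a$. For a full block $J\subset I_w$, $P_l=0$, so it contributes at most $hM_J/r\le(6h+2\ell_w(J))/r$. There are at most $|I_w|/h\le2|W|/h$ full blocks, so together they give at most $(12|W|+2\ell(W))/r\le14|W|/r$. There are at most two partial blocks. Sums of $Z_i^w$ over subintervals of $J^L$ are at most $2h$, and $|\varphi_i|\le1$, so each contributes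 at most
$$2h\Big(1+\frac{M_J}r\Big)\le2h+\frac{12h}r+\frac{4\ell_w(J)}r\le4h+\frac{4|W|}r,$$
by $r\ge8$ and $\ell(W)\le|W|$. The total for this $i$ is at most $22|W|/r+8h_{i+k}$. Since $\sum_{i\in\mathcal I}h_{i+k}\le2h_n$ and $|\mathcal I|=H/k$, the sum over $i\in\mathcal I'$ is at most $\frac{22H}{kr}|W|+16|W|$.

**Step 2b: the sum over unmatched times.** There are at most $\lambda|W|$ of them in $I_w^L$, but $\sum_iZ_i^w$ may be large there; orthogonality helps. Let $\bar\varphi_{i,J}$ be the value of $\varphi_i$ at the first matched time of $J\cap I_w$ ($0$ if there is none or $J\cap I_w=\emptyset$). Write $\sum_{i\in\mathcal I'}\varphi_iZ_i^w=\Sigma_1+\Sigma_2$ with $\Sigma_1=\sum_i\bar\varphi_{i,J}Z_i^w$, where $J$ is the $(i+k)$-block containing the time.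

The function $\Sigma_1$ makes sense on all $L$-block times of each $n$-block of $w$ meeting $I_w$. There its summands are orthogonal for counting measure: $\bar\varphi_{i,J}$ and all summands with larger index $i'\ge i+k$ depend only on the digits at levels $\ge i+k$ in this $n$-block, and $Z_i^w$ is centered given those. The mean square of $Z_i^w$ is $\frac29k\le k$. So over at most four $n$-blocks $\sum\Sigma_1^2\le4h_nH$, and by Cauchy–Schwarz the sum of $|\Sigma_1|$ over unmatched times is at most $\sqrt{\lambda|W|\cdot4|W|H}=2|W|\sqrt{\lambda H}$.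

For $\Sigma_2$ use $|\varphi_i-\bar\varphi_{i,J}|\le M_J/r$ and $|Z_i^w|\le k$. With $\mathrm{un}(J)\le h$ the number of unmatched $w$-times in $J\cap I_w^L$, the sum of $|\Sigma_2|$ over unmatched times is at most
$$\sum_i\frac kr\sum_J\mathrm{un}(J)\Big(6+\frac{2\ell_w(J)}h\Big)\le\frac Hk\cdot\frac kr\,\big(6\lambda|W|+2\ell(W)\big)=\frac{8\lambda H}r|W| .$$
This proves (8).

**Step 3: the telescoped inequality.** We collect the errors. Let $\mathrm{Err}$ be four times the right side of (8). With $r=\sqrt{cH}$ and $k\ge K/c$,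
$$\mathrm{Err}\le\Big[\frac{88}K+\frac{64}{\sqrt{cH}}+8\sqrt{\lambda/c}+\frac{32\lambda}c\Big]\sqrt{cH}\,|W|\le\tfrac12c_1\sqrt{cH}\,|W| .$$
Each of the four terms is at most $c_1/8$, since $K\ge704/c_1$, $\sqrt{cH}\ge512/c_1$ and $\lambda\le c(c_1/256)^2$. Sum (7) over $i\in\mathcal I$, $i<i'$, and over $\Gamma_W$, and use (8) for each $w$. For $i'=n$, and for every $i'=i_0+k$ with $i_0\in\mathcal I$,
$$\sum_{\Gamma_W}f(\hat q_m)\ge\sum_{\Gamma_W}f(\hat q_{i'})+\sum_{i\in\mathcal I,\,i<i'}\sum_{\Gamma_W}\tfrac12f''(\xi_i)\Delta_i^2-\mathrm{Err}.\tag{9}$$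

**Step 4: second-order terms on nearly rigid blocks.** Here the disagreeing levels produce variance. Let $B_i=\#(\mathcal B(W)\cap[i+7,i+k])$ for $i\in\mathcal I$. The intervals $[i+1,i+k]$ partition $(m,n]$, so $\sum_iB_i\ge cH-6H/k\ge cH/2$, as $k\ge14/c$. Let $J\subset W$ be an $(i+k)$-block of $x$. Call $J$ *clean* if $\ell(J)\le\lambda_1h_{i+k}$, and *typical* if $\Gamma_J$ contains a typical point. We claim:

**Claim A.** If $J$ is clean and typical, then $\sum_{\Gamma_J}\Delta_i^2\ge\frac{v_0}8B_ih_{i+k}$.

We may assume $B_i\ge1$. Put $D_0=3^{i+1}/2=h_i+\frac12$, so $h_{i+k}\le3^kD_0$. Let $E\in[0,3^k)$ be the index in $J$ of the $i$-block of $x$ containing $t$, and $\omega\in[0,h_i)$ the offset of $t$ in it. Let $F,E',F'\in\mathbb Z/3^k$ be the indices of the $i$-blocks of $y,x',y'$ in their $(i+k)$-blocks. The base-$3$ digits of an index are the digits at levels $i,\dots,i+k-1$.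

**Step 4a: for most offsets the four indices move together.** By the second part of (2) with top level $i+k$, the $E$-th $i$-block of $x$ in $J$ starts at $\alpha_E=\alpha_0+ED_0+\frac12d_E$ with $|d_E|\le k$, because $d_E$ is a change of $-\nu_{[i,i+k)}$. Count the $i$-blocks of $y$ consecutively from the first one visited by $\Gamma_J$. Block $v$ starts at $\alpha^y_v=\alpha^y_0+vD_0+\frac12d^y_v$, and up to the last visited one $|d^y_v|\le k+2$, because there are at most two $(i+k)$-transitions of $y$. If $t=\alpha_E+\omega$ lies in block $v$ of $y$, then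
$$0\le(\alpha_0-\alpha_0^y+\omega)-(v-E)D_0+\tfrac12(d_E-d_v^y)<D_0-\tfrac12 ,$$
and the last correction has modulus at most $k+1$. In general, if $0\le X-MD_0+e<D_0-\frac12$ with $M\in\mathbb Z$, $|e|\le d$, and $X$ is not within $d$ of $D_0\mathbb Z$, then $M=\lfloor X/D_0\rfloor$. Indeed $X\ge MD_0-d$ and $X<(M+1)D_0+d$ improve to $X>MD_0+d$ and $X<(M+1)D_0-d$. So unless $\alpha_0-\alpha_0^y+\omega$ is within $k+1$ of $D_0\mathbb Z$, the number $v-E$ depends on $\omega$ only.

For two points of $\Gamma_J$ the shifts $s-t$ differ by at most $\ell(J)$, since the difference is the number of unmatched $s$ minus the number of unmatched $t$ in between. The $s$-hull of $\Gamma_J$ has at most $h_{i+k}+\ell(J)$ times, so $x'$ and $y'$ have at most two $(i+k)$-transitions each on it. With $\varsigma$ the shift at the first point of $\Gamma_J$, the same computation for $s=t+\varsigma+e'$, $|e'|\le\ell(J)$, has a correction of modulus at most $k+1+\ell(J)$. So the differences between $E$ and the consecutive counts of the $i$-blocks of $x'$ and of $y'$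 depend only on $\omega$, unless $\omega$ plus a constant is within $k+1+\ell(J)$ of $D_0\mathbb Z$. Since $[0,h_i)$ injects into $\mathbb R/D_0\mathbb Z$ with spacing at least $1$, a condition "within $d$" excludes at most $2d+2$ offsets. Altogether the number excluded is at most
$$(2k+4)+2(2k+4+2\ell(J))=6k+12+4\ell(J)\le12k+4\lambda_13^kD_0\le\frac{h_i}{16}+\frac{D_0}{25}\le\frac{h_i}8 .$$
Along consecutive blocks the index modulo $3^k$ grows by $1$. So for each remaining offset there are $\kappa,a,\kappa'$ depending on $\omega$ with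
$$F=E+\kappa,\qquad E'=E+a,\qquad F'=E+a+\kappa'\pmod{3^k}\tag{10}$$
for all points of $\Gamma_J$ with offset $\omega$.

Call an offset *good* if it is in an $L$-block, (10) holds, and some point of $\Gamma_J$ has this offset. At most $3^{-L-1}h_i\le h_i/16$ offsets are not in $L$-blocks. If an offset in an $L$-block carries no point of $\Gamma_J$, all its $3^k$ times in $J$ are unmatched, so there are at most $\ell(J)/3^k\le\lambda_1D_0\le h_i/16$ of these. Hence at least $h_i/2$ offsets are good.

**Step 4b: disagreement at level $j$ is seen by $\kappa-\kappa'$.** Let $\omega$ be good and $j=i+l\in\mathcal B(W)$ with $7\le l\le k$. At a typical point of $\Gamma_J$, $\|z_j\|\ge\frac19-\frac1{1000}$, because $z_j=\hat q_j/3^{j+1}$ and $|\hat q_j-q_*|\le3^{j+1}/1000$. On $\Gamma_J$ the function $\hat q_{i+k}$ varies by at most $M_J\le6+2\lambda_1\le8$ by (5), and $|\hat q_j-\hat q_{i+k}|\le2k$. So $\hat q_j$ varies by at most $4k+8$, and by (L2) $\|z_j\|\ge\frac19-\frac1{1000}-10^{-4}$ on all of $\Gamma_J$. By (1) for $y$ and $x$ between levels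 $i$ and $j$, $3^{i+1}(F-E)$ and $2D_i-2D_j$ differ modulo $3^{j+1}$ by an integer of modulus at most $l$; likewise for the primed quantities. Take a point of $\Gamma_J$ with offset $\omega$, subtract, and divide by $3^{j+1}=3^{i+l+1}$:
$$\frac{\kappa-\kappa'}{3^l}\equiv-z_j+\mathrm{err}\pmod1,\qquad|\mathrm{err}|\le\frac{2\cdot3^{i+1}+2l}{3^{i+l+1}}\le3\cdot3^{-l}\le3^{-6},$$
where $2l\le2k\le3^{i+1}$ by (L2). Therefore $\|(\kappa-\kappa')/3^l\|\ge0.1$.

**Step 4c: apply Lemma 1.** At the points of $\Gamma_J$ with good offset $\omega$ we have $\Delta_i=-\nu(F)+\nu(E)+\nu(F')-\nu(E')=\Phi(E)$, with the parameters $\kappa,\kappa',a$ of $\omega$. By Step 4b and Lemma 1, $\sum_{E}\Phi(E)^2\ge3^k\frac{v_0}2B_i$ over all $E\in[0,3^k)$. Values of $E$ that do not occur correspond to unmatched times of $J$, and each costs at most $(2k)^2$. Using $3^kh_i\ge0.9h_{i+k}$ and $4k^2\ell(J)\le4k^2\lambda_1h_{i+k}\le\frac{v_0}{16}B_ih_{i+k}$,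
$$\sum_{\Gamma_J}\Delta_i^2\ge\frac{h_i}2\,3^k\,\frac{v_0}2B_i-4k^2\ell(J)\ge\Big(0.225-\frac1{16}\Big)v_0B_ih_{i+k}\ge\frac{v_0}8B_ih_{i+k},$$
which is Claim A.

**Step 5: conclusion.** We combine (9) with Claim A; either the walk stays near $\beta$ often enough to collect curvature, or it is already far away at some level. Let $\pi_i|W|$ be the number of points of $\Gamma_W$ with $|\hat q_{i+k}-\beta|\le r$. If a clean $J$ contains such a point, then on all of $\Gamma_J$ we have $|\hat q_{i+k}-\beta|\le r+8\le2r$. As $|\Delta_i|\le2k\le r$, also $|\xi_i-\beta|\le3r$ and $f''(\xi_i)\ge\frac1{32r}$. The unclean $J$'s have total length at most $\ell(W)/\lambda_1\le\lambda_0|W|/\lambda_1\le|W|/16$. Points in non-typical $J$'s are all non-typical, so they number at most $q_0|W|\le|W|/16$. Hence the clean typical $J$'s containing a point with $|\hat q_{i+k}-\beta|\le r$ have total length at least $(\pi_i-\frac18)|W|$, and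
$$\sum_{\Gamma_W}\tfrac12f''(\xi_i)\Delta_i^2\ge\frac1{64r}\cdot\frac{v_0}8\,B_i\Big(\pi_i-\frac18\Big)|W| .$$
If $\sum_iB_i\pi_i\ge\frac12\sum_iB_i$, the sum over $i\in\mathcal I$ is at least
$$\frac{v_0}{512r}\cdot\frac38\cdot\frac{cH}2|W|=c_0\sqrt{cH}\,|W|,$$
and (9) with $i'=n$ gives $\sum_{\Gamma_W}f(\hat q_m)\ge(c_0-\frac12c_1)\sqrt{cH}|W|$. Otherwise some $i$ has $\pi_i<\frac12$. Then at least $(1-\lambda-\frac12)|W|\ge\frac14|W|$ points of $\Gamma_W$ satisfy $|\hat q_{i+k}-\beta|>r$, where $f>(\sqrt2-1)r>0.4r$. So $\sum_{\Gamma_W}f(\hat q_{i+k})\ge0.1\,r|W|$, and (9) with $i'=i+k$, whose second-order terms are nonnegative, gives $\sum_{\Gamma_W}f(\hat q_m)\ge(0.1-\frac12c_1)\sqrt{cH}|W|$. In both cases the sum is at least $\frac12c_1\sqrt{cH}|W|=c_2\sqrt{cH}|W|$, and $f(z)\le|z-\beta|$. $\square$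

## 10. From dispersion to a visible disagreement just below level $m$

**Lemma 3.** Under the hypotheses of Lemma 2:

(i) at least $p|W|$ points of $\Gamma_W$ satisfy $\|z_m\|\ge\delta$.

(ii) If $(t,s)\in\Gamma$ and $\|z_m(t,s)\|\ge\delta$, then $\|z_j(t,s)\|\ge0.12$ for some $j\in[m-G,m]$.

**Proof of (i).** We must exclude that the dispersed walk sits at multiples of $3^{m+1}$. Let $Q=3^{m+1}$, $\beta$ the multiple of $Q$ nearest to $q_*$, and $Y=\hat q_m-q_*$. By (4) with $j=m=n-H$ we have $\sum_{\Gamma_W}|Y|^4\le C_MH^2|W|\le C_M\gamma^2Q^4|W|$.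

Suppose $|q_*-\beta|>Q/4$. At most $8^4C_M\gamma^2|W|\le\frac14|W|$ points have $|Y|\ge Q/8$. The other points of $\Gamma_W$, at least $(1-\lambda_0-\frac14)|W|\ge\frac12|W|\ge p|W|$, have $\|z_m\|\ge\frac14-\frac18=\frac18\ge\delta$.

Suppose $|q_*-\beta|\le Q/4$, and put $R=|\hat q_m-\beta|$. Where $R\ge Q/2$ we have $|Y|\ge R-\frac Q4\ge\frac R2\ge\frac Q4$, so $R\le2|Y|\le128|Y|^4/Q^3$. Such points contribute at most $128C_M\gamma^2Q|W|\le\frac14pQ|W|$ to $\sum_{\Gamma_W}R$. By Lemma 2 and $H\ge\frac12\gamma9^{m+1}$, $\sum_{\Gamma_W}R\ge c_2\sqrt{cH}|W|\ge pQ|W|$. Points with $R<\delta Q$ contribute at most $\delta Q|W|=\frac14pQ|W|$. So the points with $\delta Q\le R<Q/2$ contribute at least $\frac12pQ|W|$, hence number at least $p|W|$, and there $\|z_m\|=R/Q\ge\delta$.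

**Proof of (ii).** A small disagreement grows by expansion. If $\delta\le\|z_j\|<0.12$ and $j>L$, then $\|3z_j\|=3\|z_j\|$, and by (3) $\|z_{j-1}\|\ge3\|z_j\|-2\cdot3^{-j}\ge2\|z_j\|$, because $2\cdot3^{-j}\le2\cdot3^{-L}\le\delta$. Note $m-G\ge L$. If $\|z_j\|<0.12$ for all $j\in[m-G,m]$, we would get $\|z_{m-G}\|\ge2^G\delta\ge1$, which is absurd. $\square$

## 11. Disagreement at high levels for a generic quadruple

We now prove the Theorem. The first task is to name the quadruples for which no good matching exists. Let $\Pi=\{L_1+uG':u\ge0\}$. For given $N$ let $m^*\in\Pi$ be maximal with $h_{n_{m^*}}\le N/100$, and $n^*=n_{m^*}$; then $m^*\to\infty$ as $N\to\infty$. Let $C'$ be an integer with $100\cdot9^{G'}3^{-C'-1}\le0.01$.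

Let $\mathcal A$ be the event that time $0$ is in $L$-blocks of $x,y,x',y'$ and that the following holds. With
$$\Theta=\sum_{i\ge L}3^{i-L}\big(e^x_i-e^y_i-e^{x'}_i+e^{y'}_i\big)\in\mathbb Z_3$$
(digits at time $0$) and $\theta_0,\theta_1,\dots$ its $3$-adic digits, for every integer $M\in[4m^*+2C',n^*]$ at least a quarter of the $m'\in\Pi\cap[2m^*+C',M]$ satisfy $\theta_{m'-L-1}=1$.

Given the first requirement, $\sum3^{i-L}e_i^x$ is Haar distributed and independent of the other three sums. So $\Theta$ is Haar distributed and the $\theta_i$ are i.i.d. uniform. For given $M$ the set $\Pi\cap[2m^*+C',M]$ has $\sigma_M\ge M/(2G')-1$ elements, since its interval has length at least $M/2$. By Hoeffding's inequality (mean $\frac13$, deviation $\frac1{12}$), the probability that fewer than a quarter satisfy $\theta=1$ is at most $e^{-2\sigma_M/144}$. The sum over $M\ge4m^*+2C'$ tends to $0$ as $m^*\to\infty$. Hence $\mu^{\otimes4}(\mathcal A^c)\le4\cdot3^{-L-1}+o(1)\le\eta$ for $N$ large.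

So it suffices to show that for $N$ large no quadruple in $\mathcal A$ (outside the null set) satisfies $\bar f_N<\varepsilon$. Suppose one does, and use Sections 8–10 for it.

## 12. Nested windows and the drift of $q_*$

**Random windows.** Let $\mathcal T$ be the set of times in $L$-blocks of $x$ inside complete $n^*$-blocks of $x$ contained in $[0,N)$. At most $2h_{n^*}\le N/50$ times of $[0,N)$ lie in incomplete $n^*$-blocks, and at most $N/h_L+1$ are not in $L$-blocks, so $|\mathcal T|\ge N/2$. Let $\mathbb P$ be uniform on $\mathcal T$. For $m\in\Pi$, $m\le m^*$, let $W_m(t)\subset[0,N)$ be the $n_m$-block of $x$ containing $t\in\mathcal T$, and $\mathcal W_m$ the $\sigma$-algebra generated by $W_m$. These get finer as $m$ decreases, and given $W_m=W$ the time $t$ is uniform on $W^L$.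

Let $\Lambda$ be the event that $\lambda_{W_m(t)}\le\lambda_0$ for all $m\in\Pi\cap[L_1,m^*]$. The maximal windows violating this are disjoint, so their total length is at most $2\varepsilon'N/\lambda_0$, and
$$\mathbb P(\Lambda^c)\le4\varepsilon'/\lambda_0=4\varepsilon/\lambda_0+20\cdot3^{-L}/\lambda_0\le\tfrac18 .$$

**Drifts.** We compare $z_j(W)$ for consecutive windows. Let $m$ and $m^-:=m-G'$ be in $\Pi$, $m\le m^*$, $W^-=W_{m^-}(t)\subset W=W_m(t)$, $n=n_m$, $n^-=n_{m^-}$. Since $H_{m^-}\ge10G'$, $m\le n^-\le n$. Assume $\lambda_W\le\lambda_0$ and $\lambda_{W^-}\le\frac12$, and put $Y_m=\hat q^{\,W}_{n^-}(\text{first point of }\Gamma_{W^-})-q_*^W$. At that point $q_*^{W^-}=2(D_{n^-}-D'_{n^-})\equiv\hat q^{\,W}_{n^-}\pmod{3^{n^-+1}}$, so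
$$z_j(W^-)=z_j(W)+Y_m/3^{j+1}\qquad(L\le j\le n^-).\tag{11}$$
Put $\rho_m=3^{-m}|Y_m|\,1\{\lambda_{W_m}\le\lambda_0,\ \lambda_{W_{m^-}}\le\frac12\}$, which is $\mathcal W_{m-G'}$-measurable. Then
$$\mathbb E[\rho_m^4\mid\mathcal W_m]\le C_\rho .\tag{12}$$
Indeed, by (5) with $w=x$ and $J=W^-$, on $\Gamma_{W^-}$ the function $\hat q^{\,W}_{n^-}$ varies by at most $6+2\ell(W^-)/h_{n^-}\le7$. So $|Y_m|^4\le8(|\hat q^{\,W}_{n^-}-q_*^W|^4+7^4)$ at each of the at least $\frac12|W^-|$ points of $\Gamma_{W^-}$. Sum over the sub-windows $W^-$ of $W$ with $\lambda_{W^-}\le\frac12$ and use (4) with $j=n^-\in[n-H_m,n]$: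
$$\sum_{W^-}|W^-||Y_m|^4\le16\sum_{\Gamma_W}\big(|\hat q^{\,W}_{n^-}-q_*^W|^4+7^4\big)\le16\,(C_MH_m^2+7^4)|W| .$$
Divide by $3^{4m}|W^L|$ and use $|W^L|\ge\frac12|W|$, $H_m\le9^{m+1}$ and $C_\rho=32(81C_M+7^4)$.

## 13. Reproduction of disagreement

**Indicators.** For $m,m-G'\in\Pi$, $m\le m^*$, let $X_m(t)=1$ if $\lambda_{W_{m-G'}(t)}\le1$, $\Gamma_{W_{m-G'}(t)}\ne\emptyset$ and $\|z_j(W_{m-G'}(t))\|\ge0.115$ for some $j\in[m-G,m]$; otherwise $X_m(t)=0$. It is $\mathcal W_{m-G'}$-measurable. Call $W_m$ *good* if $\lambda_{W_m}\le\lambda_0$ and $|\mathcal B(W_m)|\ge cH_m$. We show that a good window produces visible disagreement below it: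
$$\text{if }W_m\text{ is good,}\qquad\mathbb E[X_m\mid W_m]\ge p/2 .\tag{13}$$
By Lemma 3 at least $p|W_m|$ points of $\Gamma_{W_m}$ have $\|z_j\|\ge0.12$ for some $j\in[m-G,m]$. Let $m^-=m-G'$. Sub-windows $W^-$ with $\lambda_{W^-}>1$ have total length at most $\ell(W_m)\le\lambda_0|W_m|\le\frac p8|W_m|$. In the others apply (6) to $W^-$, which is legitimate because $m-G=m^-+g+1>m^-+g$ and $m\le n_{m^-}$. All but $q_0|W^-|\le\frac p{16}|W^-|$ points satisfy $\|z_j-z_j(W^-)\|\le\frac1{1000}$ for all these $j$. For the remaining points, at least $\frac p2|W_m|$ in number, $X_m(t)=1$; their $t$'s lie in $W_m^L$, and $|W_m^L|\le|W_m|$.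

**Counting disagreeing levels of a window from the indicators above it.** On $\Lambda$ let $m<m'$ in $\Pi$, $m'\le\min(n_m,m^*)$, and $X_{m'}=1$ with witness $j\in[m'-G,m']$. Apply (11) along the chain of windows from $W_{m'-G'}$ down to $W_m$; this is valid because $j\le m'\le n_m$. We get
$$\|z_j(W_m)\|\ge0.115-\sum_u\rho_{m'-uG'}\,3^{m'-uG'-j-1},$$
the sum over $u\ge1$ with $m'-uG'\ge m+G'$. Since $j\ge m'-G$ and $G'=G+g+1$, $3^{m'-uG'-j-1}\le3^{-g-2-(u-1)G'}$. If $\rho_{m'-uG'}\le\zeta4^{u-1}$ for all these $u$, then with $\zeta=3^{g-4}$ the sum is at most $3^{-6}\sum_{u\ge1}(4/3^{G'})^{u-1}\le0.0025$, so $\|z_j(W_m)\|\ge0.1125\ge\frac19$. As $j\ge m'-G\ge m+g+1$ and $j\le n_m$, we conclude $j\in\mathcal B(W_m)$. Let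
$$\Pi_m:=\Pi\cap[m+G',\min(n_m,m^*)],\qquad\psi_{m''}:=\rho_{m''}^2/\zeta^2 .$$
For $a\ge0$ we have $\#\{u\ge1:4^{u-1}<a\}\le a^2$: the number is $0$ for $a\le1$, and at most $1+\log_4a\le a^2$ for $a>1$. Hence, counting for each $m''$ the $u$'s with $\rho_{m''}>\zeta4^{u-1}$, the number of $m'\in\Pi_m$ for which the condition on the $\rho$'s fails is at most $\sum_{m''}\psi_{m''}$ over $m''\in\Pi$, $m+G'\le m''<\max\Pi_m$. The intervals $[m'-G,m']$, $m'\in\Pi$, are disjoint, so different $m'$ give different witnesses and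
$$|\mathcal B(W_m)|\ge\sum_{m'\in\Pi_m}X_{m'}-\sum_{m''}\psi_{m''}\qquad\text{on }\Lambda.\tag{14}$$
By (12) and the choice of $g$, $\mathbb E[\psi_{m''}\mid\mathcal W_{m''}]\le\sqrt{C_\rho}/\zeta^2\le p/16$ and $\mathbb E[\psi_{m''}^2\mid\mathcal W_{m''}]\le1$.

**Claim B.** For $N$ large, $\mathbb P\big(\Lambda\cap\{W_m(t)\text{ good for all }m\in\Pi\cap[L_1,m^*]\}\big)\ge\frac12$.

Let $\mathcal R$ be the event that $\rho_{m''}\le3^{m^*/2}$ for all $m''\in\Pi$, $L_1+G'\le m''\le m^*$. By (12) and Markov's inequality $\mathbb P(\mathcal R^c)\le m^*C_\rho9^{-m^*}\le\frac18$ for $N$ large.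

**Step 1: long windows, $n_m\ge4m^*+2C'$.** Here the event $\mathcal A$ supplies the disagreement. For $N$ large this case includes $m=m^*$. We show that on $\Lambda\cap\mathcal R$ the window $W_m$ is good. Let $m'\in\Pi\cap[2m^*+C',n_m]$ with $\theta_{m'-L-1}=1$.

First compute at time zero. Let $z_{m'}(0,0)$ be given by the formula of Section 1 with both times equal to $0$; time $0$ lies in $L$-blocks of all four points, and matching is not needed. By (1), $2(D_{m'}-D'_{m'})$ at $(0,0)$ equals $2(D_L-D'_L)+\sum_{i=L}^{m'-1}(e^x_i-e^y_i-e^{x'}_i+e^{y'}_i)3^{i+1}$ up to an error of modulus at most $2m'$. Hence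
$$z_{m'}(0,0)\equiv3^{-(m'-L)}\big(\Theta\bmod3^{m'-L}\big)+\mathrm{err},\qquad|\mathrm{err}|\le(2\cdot3^{L+1}+2m')3^{-m'-1}.$$
The main term has leading digit $\theta_{m'-L-1}=1$ and so lies in $[\frac13,\frac23)$. Thus $\|z_{m'}(0,0)\|\ge0.3$ for $N$ large.

Next compare with $W_{m^*}(t)$. Let $(t_0,s_0)$ be the first point of $\Gamma_{W_{m^*}(t)}$, and let $\hat n$ be minimal with $h_{\hat n}\ge N$. Apply (2) with top level $\max(\hat n,m')$. Between two times of $[0,N)$ in $L$-blocks of a point, $2A_{m'}$ changes modulo $3^{m'+1}$ by an integer of modulus at most $\hat n+2$, because there is at most one top-level transition and the count $\nu$ of levels from $m'$ to the top changes by at most $\hat n$. By (1), $q_*^{W_{m^*}}=2(D_{n^*}(t_0)-D'_{n^*}(s_0))$ and $2(D_{m'}(t_0)-D'_{m'}(s_0))$ differ modulo $3^{m'+1}$ by at most $2n^*$. From $h_{\hat n-1}<N$ we get $\hat n\le\log_3N+1$. By maximality of $m^*$, $N<100h_{n_{m^*+G'}}$, so $\log_3N\le n_{m^*+G'}+6$; and $n_m\le10\cdot9^m$. So for $N$ large, using $m'\ge2m^*+C'$,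
$$\|z_{m'}(W_{m^*}(t))-z_{m'}(0,0)\|\le\frac{4(\hat n+2)+2n^*}{3^{m'+1}}\le\frac{100\cdot9^{G'}9^{m^*}}{3^{m'+1}}\le0.01 .$$

Finally go down by (11) along the chain from $W_{m^*}$ to $W_m$, which is valid since $m'\le n_m$. On $\Lambda\cap\mathcal R$, $z_{m'}$ changes by at most $m^*3^{m^*/2}3^{m^*-m'}\le m^*3^{-m^*/2}\to0$.

Hence $\|z_{m'}(W_m)\|\ge\frac19$. For $N$ large $m'\ge2m^*+C'>m+g$, so $m'\in\mathcal B(W_m)$. By the definition of $\mathcal A$ with $M=n_m$,
$$|\mathcal B(W_m)|\ge\frac14\Big(\frac{n_m}{2G'}-1\Big)\ge\frac{n_m}{16G'}\ge cH_m ,$$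
where we used $n_m\ge4G'$ and $16cG'\le1$. So $W_m$ is good.

**Step 2: short windows, $n_m<4m^*+2C'\le5m^*$.** Here goodness is inherited from above with high probability. Now $m<m^*$, and $\min(n_m,m^*)\ge n_m/5$. Since $m+2G'\le n_m/20$,
$$A:=\#\Pi_m\ge\frac1{G'}\Big(\frac{n_m}5-m-G'\Big)\ge\frac{n_m}{10G'}\ge\frac{H_m}{10G'} .$$
Suppose $t\in\Lambda$ and all $W_{m'}(t)$, $m'\in\Pi\cap(m,m^*]$, are good. Let $\xi_{m'}=1\{W_{m'}\text{ good}\}$, which is $\mathcal W_{m'}$-measurable; at this $t$, $\xi_{m'}=1$ for all $m'\in\Pi_m$. The variables $\xi_{m'}(X_{m'}-\mathbb E[X_{m'}\mid\mathcal W_{m'}])$ and $\psi_{m''}-\mathbb E[\psi_{m''}\mid\mathcal W_{m''}]$ are martingale differences as $m',m''$ decrease, because each is measurable with respect to the next $\sigma$-algebra $\mathcal W_{m'-G'}$, $\mathcal W_{m''-G'}$. Their second moments are at most $1$, and there are at most $A$ of each kind. By Chebyshev, outside an event of probability at most $\frac{64}{p^2A}+\frac{256}{p^2A}$ (deviations $A\frac p8$ and $A\frac p{16}$), and by (13),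
$$\sum_{m'\in\Pi_m}X_{m'}\ge A\Big(\frac p2-\frac p8\Big),\qquad\sum_{m''}\psi_{m''}\le A\Big(\frac p{16}+\frac p{16}\Big).$$
So by (14) $|\mathcal B(W_m)|\ge\frac{Ap}4\ge\frac p{40G'}H_m\ge cH_m$, since $40cG'\le p$. As $t\in\Lambda$, $W_m$ is good.

**Step 3: summation over levels.** On $\Lambda\cap\mathcal R$, let $m$ be the largest level in $\Pi\cap[L_1,m^*]$ with $W_m$ not good, if there is one. For a given $m$ this has probability $0$ in the case of Step 1, and at most $\frac{320}{p^2A}\le\frac{3200G'}{p^2H_m}$ in the case of Step 2. The sum over $m$ is at most $\frac18$ by (L3). So the probability in Claim B is at least $1-\frac18-\frac18-\frac18\ge\frac12$. $\square$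

## 14. The contradiction at level $L_1$

By Claim B, the windows $W_{L_1}$ that are good have total length at least $\frac12|\mathcal T|\ge\frac N4$. By Lemma 3(i) with $m=L_1$, at least $pN/4$ points $(t,s)\in\Gamma$ have $\|z_{L_1}(t,s)\|\ge\delta$, hence $D_{L_1}(t)\ne D'_{L_1}(s)$.

On the other hand, list the original matched pairs (before passing to $\Gamma$) in increasing order as $(t_i,s_i)$. The number of $i$ with $(t_{i+1}-t_i,s_{i+1}-s_i)\ne(1,1)$ is at most $2\varepsilon N$, since each such $i$ uses an originally unmatched $t$ or $s$. Let $R=6h_{L_1}\ge R_{L_1}$. Each such jump spoils at most $2R$ pairs, and at most $2R$ pairs are too close to the ends of the list. So for all but $4R\varepsilon N+2R$ of the pairs, $(t_i+r,s_i+r)$ is an originally matched pair for all $|r|\le R$. Then $x_{t_i+r}=x'_{s_i+r}$ and $y_{t_i+r}=y'_{s_i+r}$ for $|r|\le R$. If such a pair is in $\Gamma$, Lemma 0 for $x,x'$ and for $y,y'$ gives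
$$t-A^x_{L_1}(t)=s-A^{x'}_{L_1}(s),\qquad t-A^y_{L_1}(t)=s-A^{y'}_{L_1}(s)$$
with $t=t_i$, $s=s_i$, and subtracting, $D_{L_1}(t)=D'_{L_1}(s)$. So the number of points of $\Gamma$ with $D_{L_1}(t)\ne D'_{L_1}(s)$ is at most
$$24h_{L_1}\varepsilon N+12h_{L_1}\le\frac{pN}{32}+12h_{L_1}<\frac{pN}4$$
for $N$ large. This contradicts the first paragraph. Hence for $N$ large no quadruple in $\mathcal A$ satisfies $\bar f_N<\varepsilon$, and the probability in the Theorem is at most $\mu^{\otimes4}(\mathcal A^c)\le\eta$. This proves the Theorem, and with it the three corollaries: $T\times T$ is not loosely Bernoulli. $\blacksquare$
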